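\title{Fractional Brownian motion near its maximum}

\begin{abstract}
Let $X$ be fractional Brownian motion of index $\alpha\in(0,1)$ on $[0,1]$ and let $t_m$ be the point where it attains its maximum. We prove that almost surely, for every $\epsilon>0$, $X(t)\le X(t_m)-|t-t_m|^{\alpha+\epsilon}$ for all $t$ close to $t_m$. The loss $|t-t_m|^{\epsilon}$ may be replaced by $\eta(|t-t_m|)$ for any nondecreasing $\eta>0$ with $\int_0^1\eta(r)\,dr/r<\infty$; this holds at all local extrema at once, and for $\alpha=\frac12$ the integral condition is sharp. The method is to isolate, near each possible position of $t_m$, one Gaussian coordinate of the path, a bump of width $h$ and height of order $h^\alpha$, and to apply a one-dimensional Gaussian inequality to it.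
\end{abstract}

\section{The question and the results}\label{sec:intro}

Fix $0<\alpha<1$. \emph{Index-$\alpha$ fractional Brownian motion} (fBm) on $[0,1]$ is a Gaussian process $X:[0,1]\to\mathbb{R}$ with $X(0)=0$ whose increments $X(t)-X(s)$ have mean $0$ and variance $|t-s|^{2\alpha}$. These data determine the law, since $\mathbb{E}[X(s)X(t)]=\frac12(s^{2\alpha}+t^{2\alpha}-|t-s|^{2\alpha})$ by polarization. For $\alpha=\frac12$ the process is standard Brownian motion. We use two basic facts without proof.
\begin{enumerate}
\item[(F1)] $X$ has a continuous version, which we always take. Almost surely it is locally H\"older continuous of every exponent less than $\alpha$.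
\item[(F2)] Almost surely $X$ attains its maximum over $[0,1]$ at a unique point $t_m$, and $t_m\in(0,1)$.
\end{enumerate}
A third fact is read off from the variances of the increments.
\begin{enumerate}
\item[(F3)] The process $-X$ is index-$\alpha$ fBm, and for $0\le a<b\le1$ so is $Y(s)=(b-a)^{-\alpha}\big(X(a+(b-a)s)-X(a)\big)$, $0\le s\le1$.
\end{enumerate}

How fast does the path fall away from its maximum? By (F1) it does not fall faster than the natural rate allows: for $0<\epsilon<\alpha$ the bound $X(t_m)-X(t)\le K|t-t_m|^{\alpha-\epsilon/2}$ gives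
\begin{equation}\label{eq:holder}
X(t)\ge X(t_m)-|t-t_m|^{\alpha-\epsilon}\qquad\text{for all $t$ close to $t_m$.}
\end{equation}
The opposite inequality is a different kind of statement. At a fixed time $s<1$ nothing like it is true: by (F2) and (F3), on each interval $[s,s+r]$ with $r$ rational the path goes both above and below $X(s)$, so it returns to the level $X(s)$ at times arbitrarily close to $s$. At $t_m$ the path never returns to its level, and the question is how close it comes.

\begin{definition}\label{def:mp}
Index-$\alpha$ fBm has the \emph{maximum property} if, conditional on $X$ attaining its maximum at $t_m\in(0,1)$, for all $\epsilon>0$ there is almost surely $\delta>0$ such that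
\[
X(t)\le X(t_m)-|t-t_m|^{\alpha+\epsilon}\qquad\text{for all $t\in[0,1]$ with $|t-t_m|\le\delta$.}
\]
\end{definition}

We read the conditioning as an almost sure statement. If $E$ is the event that such a $\delta$ exists (an event, because by continuity rational $t$ and $\delta$ suffice) and $\nu$ is the law of $t_m$, then $\mathbb{P}(E)=\int\mathbb{P}(E\mid t_m=u)\,\nu(du)$. So $\mathbb{P}(E)=1$ if and only if $E$ has full measure under the regular conditional law given $t_m=u$ for $\nu$-almost every $u$.

Brownian motion is known to have the maximum property. Conjecture~3.2 of \cite{horizons} states that index-$\alpha$ fBm has it for every $0<\alpha<1$. We prove this.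

To see which answer to expect, measure the drop at distance $h=2^{-n}$, $n\ge1$, in the natural unit $h^\alpha$:
\begin{equation}\label{eq:Delta}
\Delta_n=h^{-\alpha}\Big(X(t_m)-\max\big\{X(t):t\in[0,1],\ |t-t_m|\ge\tfrac h2\big\}\Big).
\end{equation}
The set in \eqref{eq:Delta} is compact and contains $0$ or $1$, and $\Delta_n>0$ by (F2). (The maximum equals the supremum over the rational points of the set and those of $t_m\pm\frac h2$ that lie in $[0,1]$, so $\Delta_n$ is a random variable.) Suppose $\mathbb{P}(\Delta_n<\eta)\le C\eta$ uniformly in $n$, as for variables with uniformly bounded densities. The Borel--Cantelli lemma would then give $\Delta_n\ge\eta_n$ for large $n$ whenever $\sum\eta_n<\infty$. With $\eta_n=2^{-n\epsilon}$ this is the maximum property, with much room to spare, and the natural limit of the argument is an integral test. Our two theorems follow this outline. The event in \eqref{eq:main} below is $\{\Delta_n<\eta\}$.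

\begin{theorem}\label{thm:A}
Let $0<\alpha<1$ and let $X$ be index-$\alpha$ fBm on $[0,1]$. Almost surely, for every $\epsilon>0$ there is $\delta>0$ with $X(t)\le X(t_m)-|t-t_m|^{\alpha+\epsilon}$ for all $t\in[0,1]$ with $|t-t_m|\le\delta$. Quantitatively, there is $B=B(\alpha)<\infty$ such that for all $h=2^{-n}$, $n\ge1$, and all $\eta>0$,
\begin{equation}\label{eq:main}
\mathbb{P}\Big(\exists\,t\in[0,1]:\ |t-t_m|\ge\tfrac h2,\ X(t)>X(t_m)-\eta h^\alpha\Big)\le 2B\,\eta\sqrt{2\log(16/h)}.
\end{equation}
\end{theorem}

\begin{corollary}\label{cor:log}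
Almost surely, $\displaystyle\lim_{t\to t_m}\frac{\log(X(t_m)-X(t))}{\log|t-t_m|}=\alpha$.
\end{corollary}

\begin{proof}
For $\epsilon=1/k<\alpha$, Theorem~\ref{thm:A} and \eqref{eq:holder} give $|t-t_m|^{\alpha+\epsilon}\le X(t_m)-X(t)\le|t-t_m|^{\alpha-\epsilon}$ near $t_m$. Taking logarithms and dividing by $\log|t-t_m|<0$ places the quotient in $[\alpha-\epsilon,\alpha+\epsilon]$.
\end{proof}

This corollary is the only place where the H\"older part of (F1) is used.

\begin{theorem}\label{thm:B}
Let $0<\alpha<1$, let $X$ be index-$\alpha$ fBm on $[0,1]$, and let $\eta:(0,1]\to(0,\infty)$ be nondecreasing.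
\begin{enumerate}
\item[(a)] If $\int_0^1\eta(r)\,\frac{dr}r<\infty$, then almost surely there is $\delta>0$ with
\begin{equation}\label{eq:eta}
X(t)\le X(t_m)-|t-t_m|^\alpha\,\eta(|t-t_m|)\qquad\text{for all $t\in[0,1]$ with $0<|t-t_m|\le\delta$.}
\end{equation}
\item[(b)] If $\int_0^1\eta(r)\,\frac{dr}r<\infty$, then almost surely every local maximum $t_0\in(0,1)$ of $X$ has a $\delta>0$ for which \eqref{eq:eta} holds with $t_0$ in place of $t_m$, and every local minimum $t_0\in(0,1)$ has a $\delta>0$ with $X(t)\ge X(t_0)+|t-t_0|^\alpha\eta(|t-t_0|)$ for all $t\in[0,1]$ with $0<|t-t_0|\le\delta$.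
\item[(c)] If $\alpha=\frac12$ and $\int_0^1\eta(r)\,\frac{dr}r=\infty$, then almost surely there are times $t\downarrow t_m$ with $X(t)>X(t_m)-|t-t_m|^{1/2}\,\eta(|t-t_m|)$.
\end{enumerate}
\end{theorem}

We do not claim part (c) for $\alpha\ne\frac12$. In (a) one may take $\eta(r)=(\log(e/r))^{-1-\epsilon}$, for which the integral is $\int_1^\infty v^{-1-\epsilon}\,dv<\infty$. By (c), for Brownian motion neither $\eta(r)=(\log(e/r))^{-1}$ nor a positive constant is admissible, so some loss against the rate $|t-t_m|^\alpha$ cannot be avoided in general. Monotonicity cannot simply be dropped from (a): if $\eta(2^{-n})=2^{n\alpha}$ and $\eta(r)=r$ for all other $r$, the integral is finite, while \eqref{eq:eta} would force $X(t_m+2^{-n})\le X(t_m)-1$ for large $n$, against continuity.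

The difficulty is that $t_m$ depends on the whole path. For Brownian motion the law of the path after $t_m$ is explicit (Section~\ref{sec:sharp}). For $\alpha\ne\frac12$ the increments over two adjacent intervals of length $r$ have covariance $(2^{2\alpha-1}-1)r^{2\alpha}\ne0$, so there are no independent increments to lean on. We avoid describing the path seen from $t_m$. Instead we guess a short interval that contains $t_m$, bound the probability of a small $\Delta_n$ for each guess, and arrange that summing over the guesses costs almost nothing. Section~\ref{sec:model} shows this for independent Gaussian variables, Section~\ref{sec:bumps} builds the coordinates that make it work for fBm, and Sections~\ref{sec:scale}--\ref{sec:sharp} prove the theorems.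

\section{A Gaussian inequality and a model case}\label{sec:model}

Write $z^+=\max(z,0)$ and $\gamma(z)=(2\pi)^{-1/2}e^{-z^2/2}$. A set $U\subset\mathbb{R}$ is an \emph{up-set} if $z\in U$ and $z'>z$ imply $z'\in U$.

\begin{lemma}\label{lem:oned}
Let $Z$ be standard normal, let $U\subset\mathbb{R}$ be an up-set, and let $T\subset U$ be a Borel set contained in an interval of length $b$. Then
\[
\mathbb{P}(Z\in T)\le b\,\mathbb{E}\big[Z^+\mathbf{1}_{\{Z\in U\}}\big].
\]
\end{lemma}

\begin{proof}
We may assume $T\ne\emptyset$. Let $z_1=\inf T$, so that $T\subset[z_1,z_1+b]$. If $z>z_1$, some point of $T\subset U$ lies below $z$, hence $z\in U$; thus $(z_1,\infty)\subset U$. For $z\ge z_1$ we have $\gamma(z)\le\gamma(z_1^+)$: if $z_1\ge0$ because $\gamma$ decreases on $[0,\infty)$, and if $z_1<0$ because $\gamma(0)$ is the maximum of $\gamma$. Since $\gamma'(z)=-z\gamma(z)$, we have $\gamma(y)=\int_y^\infty z\gamma(z)\,dz$. Therefore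
\[
\int_T\gamma(z)\,dz\le b\,\gamma(z_1^+)=b\int_{z_1^+}^\infty z\gamma(z)\,dz\le b\int_Uz^+\gamma(z)\,dz,
\]
where the last step uses $(z_1^+,\infty)\subset U$.
\end{proof}

The trivial bound is $\mathbb{P}(Z\in T)\le b/\sqrt{2\pi}$. The lemma improves it by keeping the indicator of $U$ on the right-hand side, at the price of a factor $Z^+$. That factor will be controlled by the standard bound for Gaussian maxima, which needs no independence.

\begin{lemma}\label{lem:max}
If $Y_1,\dots,Y_M$ are centered Gaussian variables with variances at most $v$, then $\mathbb{E}\max_iY_i\le\sqrt{2v\log M}$.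
\end{lemma}

\begin{proof}
For $\lambda>0$, Jensen's inequality gives $e^{\lambda\mathbb{E}\max_iY_i}\le\mathbb{E}\max_ie^{\lambda Y_i}\le\sum_i\mathbb{E}e^{\lambda Y_i}\le Me^{\lambda^2v/2}$. Hence $\mathbb{E}\max_iY_i\le\lambda^{-1}\log M+\lambda v/2$, and the infimum of the right side over $\lambda>0$ is $\sqrt{2v\log M}$.
\end{proof}

\begin{example}\label{ex:iid}
Let $Y_1,\dots,Y_N$ be independent standard normal variables, $N\ge2$, and let $\Delta$ be the gap between the largest and the second largest. We bound $\mathbb{P}(\Delta<\eta)$. The index of the largest variable is random, so we sum over its values. Put $M_j=\max_{i\ne j}Y_i$, which is independent of $Y_j$. Then $\{\Delta<\eta\}=\bigcup_j\{M_j\le Y_j<M_j+\eta\}$.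

Conditioning on $M_j$ and using only that $\gamma$ is bounded gives $\eta/\sqrt{2\pi}$ for each $j$, and $N\eta/\sqrt{2\pi}$ in total. This forgets that $Y_j$ is rarely the largest. Instead, given $M_j=m$, apply Lemma~\ref{lem:oned} with $T=[m,m+\eta)$ and the up-set $U=[m,\infty)$, and average over $m$:
\[
\mathbb{P}(M_j\le Y_j<M_j+\eta)\le\eta\,\mathbb{E}\big[Y_j^+\mathbf{1}_{\{Y_j\ge M_j\}}\big].
\]
Ties have probability $0$, so almost surely exactly one indicator equals $1$. Summing over $j$ and applying Lemma~\ref{lem:max} to the $2N$ variables $\pm Y_i$,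
\[
\mathbb{P}(\Delta<\eta)\le\eta\,\mathbb{E}\big[(\max_iY_i)^+\big]\le\eta\,\mathbb{E}\max_i|Y_i|\le\eta\sqrt{2\log(2N)}.
\]
The factor $N$ has become $\sqrt{\log N}$.
\end{example}

For fBm at scale $h$ the number of guesses for the position of $t_m$ is of order $1/h$. A union bound with the trivial estimate would lose the factor $1/h$ and would yield only the exponent $\alpha+1+\epsilon$; a loss of $\sqrt{\log(1/h)}$ is harmless. The example used three things. For each guess $j$ there is a standard normal coordinate independent of everything else. Increasing it increases the gap at a fixed rate and keeps $j$ the winner. And only boundedly many $j$ win. The third is supplied by (F2). The first two need a construction.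

\section{Bumps as Gaussian coordinates of the path}\label{sec:bumps}

A single value $X(t)$ cannot be moved with its neighbors held fixed, since the path is continuous. We move a whole bump. Given a function $\varphi$ that equals $1$ near a point $a$ and vanishes at distance of order $h$ from $a$, we look for a standard normal variable $Z$, jointly Gaussian with $X$, such that $\mathbb{E}[ZX(t)]=\sigma(\varphi(t)-\varphi(0))$ for a constant $\sigma>0$. (The term $\varphi(0)$ is forced by $X(0)=0$; it shifts the path by a constant and affects no difference of values.) Then $X-Z\sigma(\varphi-\varphi(0))$ is uncorrelated with $Z$, hence independent of it, and $\sigma$ is the typical height of the bump. We want $\sigma$ comparable to $h^\alpha$.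

For Brownian motion on $\mathbb{R}$ and $\varphi(t)=\psi((t-a)/h)$ with $\psi$ smooth and compactly supported, the Wiener integral $\int\varphi'\,dX$ has covariance $\int_0^t\varphi'=\varphi(t)-\varphi(0)$ with $X(t)$ and variance $\int\varphi'^2=h^{-1}\int\psi'^2$. After normalization $\sigma=h^{1/2}/\|\psi'\|_{L^2}$, as desired. For general $\alpha$ the same computation is done on the Fourier side.

\subsection*{Spectral representation}
Define $c=c_\alpha>0$ by $c^{-1}=\int_{\mathbb{R}}|e^{iu}-1|^2|u|^{-1-2\alpha}\,du$. The integrand is at most $|u|^{1-2\alpha}$, which is integrable at $0$ because $\alpha<1$, and at most $4|u|^{-1-2\alpha}$, which is integrable at infinity because $\alpha>0$. Let $\mu(d\xi)=c|\xi|^{-1-2\alpha}d\xi$. The substitution $u=t\xi$ gives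
\begin{equation}\label{eq:spec}
\int|e^{it\xi}-1|^2\,\mu(d\xi)=|t|^{2\alpha}.
\end{equation}
Let $H$ be the real Hilbert space of complex-valued $f\in L^2(\mu)$ with $f(-\xi)=\overline{f(\xi)}$, with inner product $\langle f,g\rangle=\int f\overline g\,d\mu$; this number is real, because $\xi\mapsto-\xi$ preserves $\mu$ and conjugates the integrand. Let $W$ be an \emph{isonormal Gaussian process} on $H$: a centered, jointly Gaussian family $(W(f))_{f\in H}$ with $\mathbb{E}[W(f)W(g)]=\langle f,g\rangle$. One exists: take $W(f)=\sum_k\langle f,u_k\rangle g_k$ with $(u_k)$ an orthonormal basis of $H$ and $(g_k)$ independent standard normal variables.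

Put $e_t(\xi)=e^{it\xi}-1\in H$. Since $e_0=0$ and $|e_t-e_s|=|e_{t-s}|$, formula \eqref{eq:spec} shows that $(W(e_t))_{t\in[0,1]}$ is a centered Gaussian process that vanishes at $0$ and has increment variances $|t-s|^{2\alpha}$. It therefore has the law of fBm. Theorems~\ref{thm:A} and~\ref{thm:B} concern only the law of the continuous path, so from now on $X$ is the continuous version of $(W(e_t))_{t\in[0,1]}$. The gain is a supply of further variables $W(f)$ that are jointly Gaussian with $X$. They need not be functions of the path on $[0,1]$, and the argument does not require it.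

\subsection*{The bump variables}
Fix a smooth function $\psi:\mathbb{R}\to[0,1]$ with $\psi=1$ on $[-\frac1{16},\frac1{16}]$ and $\psi=0$ outside $[-\frac14,\frac14]$. Let $\hat\psi(\xi)=\frac1{2\pi}\int\psi(t)e^{-it\xi}\,dt$, so that Fourier inversion reads $\psi(t)=\int\hat\psi(\xi)e^{it\xi}\,d\xi$. The function $\hat\psi$ is continuous, not identically zero, and decays faster than any power of $|\xi|$. Hence the constants
\[
B^2=c^{-1}\int|u|^{1+2\alpha}|\hat\psi(u)|^2\,du,\qquad C_1=\frac{\|\hat\psi\|_\infty}{B^2c}\int|u|^{1+2\alpha}|\hat\psi(u)|\,du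
\]
are finite and positive, and with $\psi$ fixed they depend only on $\alpha$. This $B$ is the constant of Theorem~\ref{thm:A}. For $a\in\mathbb{R}$ and $h>0$ let $\varphi_{a,h}(t)=\psi((t-a)/h)$, so that $\hat\varphi_{a,h}(\xi)=he^{-ia\xi}\hat\psi(h\xi)$. We need $f\in H$ with $\langle e_t,f\rangle=\varphi_{a,h}(t)-\varphi_{a,h}(0)$. Fourier inversion writes the right side as $\int e_t\,\hat\varphi_{a,h}\,d\xi$, so we divide by the density of $\mu$ and set
\[
f_{a,h}(\xi)=c^{-1}|\xi|^{1+2\alpha}\,\overline{\hat\varphi_{a,h}(\xi)},\qquad Z_{a,h}=\frac{h^\alpha}{B}\,W(f_{a,h}).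
\]

\begin{lemma}\label{lem:bump}
Let $a,a'\in\mathbb{R}$, $h\ge h'>0$ and $\sigma=h^\alpha/B$.
\begin{enumerate}
\item[(i)] $f_{a,h}\in H$, the variable $Z_{a,h}$ is standard normal, and the continuous process
\[
X'=X-Z_{a,h}\,\sigma\,\big(\varphi_{a,h}-\varphi_{a,h}(0)\big)\quad\text{on }[0,1]
\]
is independent of $Z_{a,h}$.
\item[(ii)] $\big|\mathbb{E}[Z_{a,h}Z_{a',h'}]\big|\le C_1(h'/h)^{1+\alpha}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Write $\varphi=\varphi_{a,h}$, $f=f_{a,h}$, $Z=Z_{a,h}$. Since $\varphi$ is real, $\hat\varphi(-\xi)=\overline{\hat\varphi(\xi)}$, and $f$ has the same symmetry. With $u=h\xi$,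
\[
\|f\|^2=c^{-1}\int|\xi|^{1+2\alpha}h^2|\hat\psi(h\xi)|^2\,d\xi=c^{-1}h^{2}h^{-2-2\alpha}\int|u|^{1+2\alpha}|\hat\psi(u)|^2\,du=h^{-2\alpha}B^2.
\]
So $f\in H$ and $Z=\sigma W(f)$ has variance $1$. Next,
\[
\langle e_t,f\rangle=\int(e^{it\xi}-1)\hat\varphi(\xi)\,d\xi=\varphi(t)-\varphi(0),
\]
so $\mathbb{E}[ZX(t)]=\sigma(\varphi(t)-\varphi(0))$ and $\mathbb{E}[ZX'(t)]=0$ for every $t$. The family $(Z,X'(t):t\in[0,1])$ is jointly Gaussian, so $Z$ is independent of every finite collection of values of $X'$. The evaluations generate the Borel $\sigma$-field of $C[0,1]$, so $Z$ is independent of $X'$ as a random element of $C[0,1]$.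

(ii) Bound the factor belonging to the narrower bump by $\|\hat\psi\|_\infty$ and substitute $u=h\xi$:
\begin{align*}
\big|\mathbb{E}[Z_{a,h}Z_{a',h'}]\big|&\le\frac{(hh')^\alpha}{B^2c}\int|\xi|^{1+2\alpha}\,hh'\,|\hat\psi(h\xi)|\,|\hat\psi(h'\xi)|\,d\xi\\
&\le\frac{(hh')^\alpha}{B^2c}\,hh'\,h^{-2-2\alpha}\,\|\hat\psi\|_\infty\int|u|^{1+2\alpha}|\hat\psi(u)|\,du=C_1\Big(\frac{h'}{h}\Big)^{1+\alpha}.\qedhere
\end{align*}
\end{proof}

Part (ii) is needed only in Section~\ref{sec:test}. It holds wherever the two bumps are centered.

\begin{remark}\label{rem:hyp}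
Some regularity of the bump is necessary. For $\psi=\mathbf{1}_{[-1,1]}$ one has $\hat\psi(u)=\sin u/(\pi u)$, the integrand defining $B^2$ is a multiple of $|u|^{2\alpha-1}\sin^2u$, and $B=\infty$. This is why a buffer zone separates the sets $I_{n,j}$ and $J_{n,j}$ below. The hypothesis $0<\alpha<1$ enters through the finiteness of $c^{-1}$. For $\alpha=1$ the process is $X(t)=tX(1)$, the covariance of any variable with $X(t)$ is linear in $t$, and no bump coordinate exists.
\end{remark}

\section{The gap at one scale and the maximum property}\label{sec:scale}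

Let $n\ge1$, $h=2^{-n}$ and $N_n=8\cdot2^n$. For $0\le j<N_n$ let
\[
I_{n,j}=\Big[\frac{jh}8,\frac{(j+1)h}8\Big]\ \text{with center }a_{n,j},\qquad J_{n,j}=\Big\{t\in[0,1]:|t-a_{n,j}|\ge\frac h4\Big\},
\]
and put $\varphi_{n,j}=\varphi_{a_{n,j},h}$ and $Z_{n,j}=Z_{a_{n,j},h}$. The intervals $I_{n,j}$ cover $[0,1]$; they are the guesses for the position of $t_m$. The set $J_{n,j}$ is compact and contains $0$ or $1$. Since $I_{n,j}$ has half-length $h/16$,
\begin{equation}\label{eq:phi}
\varphi_{n,j}=1\text{ on }I_{n,j},\qquad\varphi_{n,j}=0\text{ on }J_{n,j},\qquad\varphi_{n,j}\le1\text{ everywhere.}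
\end{equation}
For $x\in C[0,1]$ and $\eta>0$ define
\[
D_{n,j}(x)=\max_{I_{n,j}}x-\max_{J_{n,j}}x,\qquad G_{n,j}=\Big\{x:\max_{I_{n,j}}x=\max_{[0,1]}x\Big\},
\]
and $F_{n,j}(\eta)=G_{n,j}\cap\{D_{n,j}<\eta h^\alpha\}$. Thus $G_{n,j}$ says that the guess $j$ wins, and $F_{n,j}(\eta)$ says that it wins by a small margin over the far set $J_{n,j}$. The function $D_{n,j}$ is continuous, $G_{n,j}$ is closed, and $F_{n,j}(\eta)$ is Borel.

\begin{lemma}\label{lem:key}
For all $n$, $j$ and $\eta>0$,
\[
\mathbb{P}\big(X\in F_{n,j}(\eta)\big)\le B\eta\;\mathbb{E}\big[Z_{n,j}^+\mathbf{1}_{\{X\in G_{n,j}\}}\big].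
\]
\end{lemma}

\begin{proof}
Drop the indices $n,j$ and the argument $\eta$, and let $\sigma=h^\alpha/B$. For $x\in C[0,1]$ and $z\in\mathbb{R}$ let $x_z=x+z\sigma(\varphi-\varphi(0))$. By Lemma~\ref{lem:bump}(i), $X=(X')_Z$ with $X'$ independent of $Z$. Fix $x$ and let $U=\{z:x_z\in G\}$ and $T=\{z:x_z\in F\}\subset U$.

\emph{$U$ is an up-set.} Let $z\in U$ and let $s\in I$ be a point where $x_z$ attains its maximum over $[0,1]$. For $z'>z$ and $t\in[0,1]$,
\[
x_{z'}(s)-x_{z'}(t)=x_z(s)-x_z(t)+(z'-z)\sigma\big(\varphi(s)-\varphi(t)\big)\ge0,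
\]
because $\varphi(s)=1\ge\varphi(t)$ by \eqref{eq:phi}. So $z'\in U$. This covers the points $t$ of the buffer zone between $I$ and $J$, where only $\varphi\le1$ is known.

\emph{$T$ lies in an interval of length $B\eta$.} By \eqref{eq:phi}, $x_z=x+z\sigma(1-\varphi(0))$ on $I$ and $x_z=x-z\sigma\varphi(0)$ on $J$, so $D(x_z)=D(x)+\sigma z$. On $G$ we have $D\ge0$. Hence $T\subset\{z:0\le D(x)+\sigma z<\eta h^\alpha\}$, an interval of length $\eta h^\alpha/\sigma=B\eta$. The scale $h$ has canceled, because the height of the bump matches the unit $h^\alpha$.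

Lemma~\ref{lem:oned} now gives $\mathbb{P}(x_Z\in F)\le B\eta\,\mathbb{E}[Z^+\mathbf{1}_{\{x_Z\in G\}}]$ for every $x$. The map $(x,z)\mapsto x_z$ is continuous and $X'$ is independent of $Z$, so by Fubini's theorem we may integrate this inequality against the law of $X'$, which gives the claim.
\end{proof}

\begin{remark}\label{rem:unique}
The proof did not use (F2), and the lemma contains the uniqueness half of (F2). Letting $\eta\downarrow0$ gives $\mathbb{P}(X\in G_{n,j},\,D_{n,j}(X)=0)=0$ for all $n,j$. If the maximum is attained at $s\ne t$, take $n$ with $|s-t|\ge h/2$ and $j$ with $s\in I_{n,j}$; then $t\in J_{n,j}$, and this null event occurs.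
\end{remark}

As in Example~\ref{ex:iid} we sum over the guesses. Let
\[
V_n=\sum_{j=0}^{N_n-1}Z_{n,j}^+\,\mathbf{1}_{\{X\in G_{n,j}\}}.
\]

\begin{proposition}\label{prop:sum}
For all $n\ge1$ and $\eta>0$, $\ \mathbb{P}(\Delta_n<\eta)\le B\eta\,\mathbb{E}[V_n]$.
\end{proposition}

\begin{proof}
Suppose $\Delta_n<\eta$, and take $t\in[0,1]$ with $|t-t_m|\ge h/2$ and $X(t)>X(t_m)-\eta h^\alpha$. Choose $j$ with $t_m\in I_{n,j}$. Then $X\in G_{n,j}$ and $\max_{I_{n,j}}X=X(t_m)$. Also $|t-a_{n,j}|\ge\frac h2-\frac h{16}\ge\frac h4$, so $t\in J_{n,j}$ and $D_{n,j}(X)\le X(t_m)-X(t)<\eta h^\alpha$. Thus $\{\Delta_n<\eta\}\subset\bigcup_j\{X\in F_{n,j}(\eta)\}$, and we sum Lemma~\ref{lem:key} over $j$.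
\end{proof}

The passage from dyadic scales to all $t$ near $t_m$ is the same for both theorems.

\begin{lemma}\label{lem:BC}
Let $\eta:(0,1]\to(0,\infty)$ be nondecreasing with $\sum_{n\ge1}\mathbb{P}\big(\Delta_n<\eta(2^{-n})\big)<\infty$. Then almost surely there is $\delta>0$ such that \eqref{eq:eta} holds.
\end{lemma}

\begin{proof}
By the Borel--Cantelli lemma, almost surely there is $n_0\ge1$ with $\Delta_n\ge\eta(2^{-n})$ for all $n\ge n_0$. Let $\delta=2^{-n_0}$. If $t\in[0,1]$ and $0<|t-t_m|\le\delta$, choose $n\ge n_0$ with $2^{-n-1}<|t-t_m|\le2^{-n}$. The lower bound puts $t$ in the set in \eqref{eq:Delta}, and $r^\alpha\eta(r)$ is nondecreasing in $r$, so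
\[
X(t_m)-X(t)\ge2^{-n\alpha}\Delta_n\ge2^{-n\alpha}\eta(2^{-n})\ge|t-t_m|^\alpha\,\eta(|t-t_m|).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By the uniqueness in (F2), almost surely $X\in G_{n,j}$ if and only if $t_m\in I_{n,j}$. A point lies in at most two of the intervals $I_{n,j}$, so $V_n\le2\max_j|Z_{n,j}|$. Lemma~\ref{lem:max}, applied to the $2N_n=16/h$ standard normal variables $\pm Z_{n,j}$, gives $\mathbb{E}[V_n]\le2\sqrt{2\log(16/h)}$, and Proposition~\ref{prop:sum} yields \eqref{eq:main}.

Fix $\epsilon>0$ and let $\eta(r)=r^\epsilon$. By \eqref{eq:main},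
\[
\sum_{n\ge1}\mathbb{P}(\Delta_n<2^{-n\epsilon})\le\sum_{n\ge1}2B\,2^{-n\epsilon}\sqrt{2\log(16\cdot2^n)}<\infty.
\]
By Lemma~\ref{lem:BC}, almost surely there is $\delta>0$ with $X(t)\le X(t_m)-|t-t_m|^{\alpha+\epsilon}$ for $0<|t-t_m|\le\delta$, and for $t=t_m$ there is equality. Almost surely this holds for all $\epsilon=1/k$, $k\ge1$, at once. Since $|t-t_m|\le1$, the quantity $|t-t_m|^{\alpha+\epsilon}$ is nonincreasing in $\epsilon$, so the $\delta$ found for $1/k$ serves every $\epsilon\ge1/k$.
\end{proof}

\section{Averaging over scales: the integral test}\label{sec:test}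

The bound \eqref{eq:main} gives \eqref{eq:eta} when $\sum_n\sqrt n\,\eta(2^{-n})<\infty$; for $\eta(r)=(\log(e/r))^{-p}$ this requires $p>\frac32$, whereas Theorem~\ref{thm:B}(a) allows $p>1$. The factor $\sqrt n$ came from replacing the variable $Z_{n,j}$ selected by $t_m$ with the largest of all $N_n$ variables at level $n$, separately at each level. This ignores that the selected intervals are nested: the choice at level $n$ determines the choices at all coarser levels. There are only $N_n$ nested chains down to level $n$, and along each chain the variables are weakly correlated by Lemma~\ref{lem:bump}(ii). A sum along a chain thus has variance of order $n$, and a maximum over exponentially many such sums has expectation of order $\sqrt{n\cdot n}=n$. So $\mathbb{E}[V_k]$ is bounded on average over $k$.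

\begin{proposition}\label{prop:avg}
There is $C=C(\alpha)<\infty$ with $\sum_{k=1}^n\mathbb{E}[V_k]\le Cn$ for all $n\ge1$.
\end{proposition}

\begin{proof}
Fix $n$. \emph{Variance along a chain.} Choose one index $j_k$ at each level $k\le n$, and signs $s_k=\pm1$. By Lemma~\ref{lem:bump}(ii), $|\mathbb{E}[Z_{k,j_k}Z_{l,j_l}]|\le C_12^{-(1+\alpha)|k-l|}\le C_12^{-|k-l|}$. Since $\sum_{m\in\mathbb{Z}}2^{-|m|}=3$,
\begin{equation}\label{eq:var}
\operatorname{Var}\Big(\sum_{k=1}^ns_kZ_{k,j_k}\Big)\le\sum_{k=1}^n\sum_{l=1}^nC_12^{-|k-l|}\le\Lambda n,\qquad\Lambda=3C_1.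
\end{equation}

\emph{The chains selected by $t_m$.} The $I_{k,j}$ are dyadic intervals of length $2^{-k-3}$. For $0\le i<N_n$ and $k\le n$ let $i(k)$ be the index of the level-$k$ interval that contains $I_{n,i}$. If $t_m$ is an endpoint it lies in two closed intervals of a level, so we use both half-open conventions. Let $l_k$ and $r_k$ be the indices with
\[
t_m\in\big[l_k2^{-k-3},(l_k+1)2^{-k-3}\big),\qquad t_m\in\big(r_k2^{-k-3},(r_k+1)2^{-k-3}\big].
\]
They exist and lie in $\{0,\dots,N_k-1\}$ because $t_m\in(0,1)$. The intervals of the first type form, at each level, a partition that refines the partition at every coarser level. So the level-$k$ piece containing $t_m$ contains the level-$n$ piece containing $t_m$, that is, $l_k=l_n(k)$. The intervals of the second type have the same property, so $r_k=r_n(k)$. Almost surely $X\in G_{k,j}$ forces $t_m\in I_{k,j}$. If $t_m$ is not the right endpoint of $I_{k,j}$ then $j=l_k$, and if it is then $j=r_k$. Hence $V_k\le|Z_{k,l_k}|+|Z_{k,r_k}|$ and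
\[
\sum_{k=1}^nV_k\le2\max_{0\le i<N_n}\sum_{k=1}^n|Z_{k,i(k)}|=2\max_{0\le i<N_n}\ \max_{s\in\{\pm1\}^n}\ \sum_{k=1}^ns_kZ_{k,i(k)}.
\]
The signs turn the sum of absolute values into a maximum of Gaussian variables, at the cost of a further factor $2^n$ in their number.

\emph{The maximum.} The right side is twice a maximum of $N_n2^n=2^{2n+3}$ centered Gaussian variables, each of variance at most $\Lambda n$ by \eqref{eq:var}. By Lemma~\ref{lem:max} and $2n+3\le5n$, its expectation is at most $2\sqrt{2\Lambda n(2n+3)\log2}\le Cn$ with $C=2\sqrt{10\Lambda\log2}$.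
\end{proof}

An average bound suffices because the weights $\eta(2^{-k})$ are monotone.

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
Put $\eta_k=\eta(2^{-k})$, which is nonincreasing in $k$. Since $\eta\ge\eta_k$ on $[2^{-k},2^{-k+1}]$, we have $\eta_k\log2\le\int_{2^{-k}}^{2^{-k+1}}\eta(r)\frac{dr}r$, and therefore $\sum_{k\ge1}\eta_k<\infty$. Summation by parts states that, for real $v_1,\dots,v_N$ with partial sums $S_k=v_1+\dots+v_k$,
\[
\sum_{k=1}^N\eta_kv_k=\sum_{k=1}^{N-1}(\eta_k-\eta_{k+1})S_k+\eta_NS_N.
\]
The coefficients $\eta_k-\eta_{k+1}$ and $\eta_N$ are nonnegative. Take $v_k=\mathbb{E}[V_k]$, for which $S_k\le Ck$ by Proposition~\ref{prop:avg}, and then use the identity again with $v_k=1$, $S_k=k$: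
\[
\sum_{k=1}^N\eta_k\mathbb{E}[V_k]\le C\Big[\sum_{k=1}^{N-1}(\eta_k-\eta_{k+1})k+\eta_NN\Big]=C\sum_{k=1}^N\eta_k.
\]
By Proposition~\ref{prop:sum}, $\sum_k\mathbb{P}(\Delta_k<\eta_k)\le BC\sum_k\eta_k<\infty$, and Lemma~\ref{lem:BC} gives \eqref{eq:eta}.
\end{proof}

Every local maximum is the global maximum over some rational interval, and there are countably many such intervals, so part (b) follows by scaling.

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
Let $0\le a<b\le1$ be rational, let $Y$ be the fBm in (F3), and let $\tilde\eta(r)=\eta((b-a)r)$ for $0<r\le1$. Then $\tilde\eta$ is nondecreasing and $\int_0^1\tilde\eta(r)\frac{dr}r=\int_0^{b-a}\eta(r)\frac{dr}r<\infty$. Apply (F2) and part (a) to $(Y,\tilde\eta)$. Almost surely $Y$ has a unique maximum point $s_m\in(0,1)$, so $X$ attains its maximum over $[a,b]$ only at $\tau=a+(b-a)s_m\in(a,b)$. For $t=a+(b-a)s\ne\tau$ close to $\tau$,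
\[
X(\tau)-X(t)=(b-a)^\alpha\big(Y(s_m)-Y(s)\big)\ge(b-a)^\alpha|s-s_m|^\alpha\,\tilde\eta(|s-s_m|)=|t-\tau|^\alpha\,\eta(|t-\tau|).
\]
Almost surely this holds for all rational $a<b$ at once. If $t_0\in(0,1)$ is a local maximum of $X$, choose rational $a<t_0<b$ with $X(t_0)=\max_{[a,b]}X$. By uniqueness $\tau=t_0$, which gives the claim for maxima. The local minima of $X$ are the local maxima of the fBm $-X$.
\end{proof}

\section{Sharpness for Brownian motion}\label{sec:sharp}

Let $\alpha=\frac12$. Here the path after $t_m$ can be compared with a process whose small values are governed by a classical integral test. The \emph{Bessel(3) process} started at $0$ is the Euclidean norm $(R_s)_{s\ge0}$ of a three-dimensional Brownian motion started at the origin. The \emph{Brownian meander} is the process $(1-\ell)^{-1/2}|\beta(\ell+(1-\ell)s)|$, $0\le s\le1$, where $\beta$ is a Brownian motion on $[0,1]$ and $\ell$ is its last zero; informally it is Brownian motion conditioned to stay positive on $(0,1]$. We use three results.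
\begin{enumerate}
\item[(D)] (Denisov \cite{denisov}.) Conditionally on $t_m=u$, the process
\[
m(s)=(1-u)^{-1/2}\big(X(u)-X(u+(1-u)s)\big),\qquad0\le s\le1,
\]
is a Brownian meander.
\item[(I)] (Imhof \cite{imhof}.) The law of the meander has density $\sqrt{\pi/2}\,/R_1$ with respect to the law of $(R_s)_{0\le s\le1}$. In particular, a property that holds almost surely for $(R_s)_{0\le s\le1}$ holds almost surely for the meander.
\item[(DE)] (Dvoretzky and Erd\H{o}s \cite{de}.) If $g>0$ is nonincreasing and $\int^\infty g(v)\frac{dv}v=\infty$, then almost surely $R_v<g(v)\sqrt v$ for arbitrarily large $v$.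
\end{enumerate}
The test (DE) concerns large times and we need small times. Time inversion links them: if $\beta$ is a Brownian motion on $[0,\infty)$, then $s\beta(1/s)$, $s>0$, is a centered Gaussian process with covariance $ss'\min(1/s,1/s')=\min(s,s')$, hence has the law of $\beta$. Applying this to the three coordinates shows that $(sR_{1/s})_{s>0}$ has the same law as $(R_s)_{s>0}$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(c)]
Fix $u\in(0,1)$ and let $g(v)=\eta((1-u)/v)$ for $v\ge1$. Then $g$ is positive and nonincreasing, and the substitution $r=(1-u)/v$ gives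
\[
\int_1^\infty g(v)\frac{dv}v=\int_0^{1-u}\eta(r)\frac{dr}r=\infty,
\]
because the omitted part satisfies $\int_{1-u}^1\eta(r)\frac{dr}r\le\eta(1)\log\frac1{1-u}<\infty$. By (DE), almost surely $R_v<g(v)\sqrt v$ for arbitrarily large $v$. With $s=1/v$ this reads $sR_{1/s}<\sqrt s\,\eta((1-u)s)$ for arbitrarily small $s>0$.

For a continuous path $x$ on $(0,1]$, consider the property that $x(s)<\sqrt s\,\eta((1-u)s)$ for arbitrarily small $s>0$. If the inequality holds at some $s<1$, it holds at all $s'$ slightly larger than $s$, since $x$ is continuous and the right side is nondecreasing. So rational $s$ suffice, and the property is measurable jointly in $(u,x)$. It holds almost surely for $sR_{1/s}$, hence for $R_s$ by time inversion, hence for the meander by (I), and hence, by (D), for $m$ conditionally on $t_m=u$. With $t=u+(1-u)s$, the inequality $m(s)<\sqrt s\,\eta((1-u)s)$, multiplied by $(1-u)^{1/2}$, becomes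
\[
X(t_m)-X(t)<(t-t_m)^{1/2}\,\eta(t-t_m).
\]
Thus, conditionally on $t_m=u$, this holds almost surely for times $t>t_m$ arbitrarily close to $t_m$. Integrating over $u$ against the law of $t_m$, which is carried by $(0,1)$, completes the proof.
\end{proof}

\begin{thebibliography}{9}

\bibitem{denisov} Denisov, \emph{Theory Probab. Appl.} \textbf{28} (1984).

\bibitem{de} Dvoretzky and Erd\H{o}s, Proc. Second Berkeley Symp., 1951.

\bibitem{horizons} \emph{Horizons of fractional Brownian surfaces}, \texttt{https://hal.inria.fr/inria-00581036/document}.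

\bibitem{imhof} Imhof, \emph{J. Appl. Probab.} \textbf{21} (1984).

\end{thebibliography}
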